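# Rational subsets decidable one at a time, but not uniformly

## 1. A direct sum of planes and lines

Throughout, $G$ is a group generated by a finite set $X$ with $a\in X$ if and only if $a^{-1}\in X$, and $\pi:X^*\to G$ is the canonical homomorphism. Group elements are given as words over $X$.

**Definition (rational subsets).** For a monoid $M$, the class $\mathrm{Rat}(M)$ of rational subsets is the smallest class of subsets of $M$ that contains all finite subsets and is closed under union, product $AB=\{ab:a\in A,\ b\in B\}$ and Kleene star $A^*$, the submonoid generated by $A$.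

For example, $\{x^{-1}\}\cdot\{x^2\}^*=\{x^{-1},x,x^3,\dots\}$ is rational in $\mathbb Z=\langle x\rangle$. A subset $L\subseteq G$ is rational if and only if $L=\pi(L(\mathcal A))$ for a finite automaton $\mathcal A$ over $X$. We use Kleene's theorem also in this form: if the transitions of a finite automaton carry rational subsets of $M$ as labels, then the set of values of paths from one given state to another is rational (eliminate the states one at a time). Homomorphic images of rational sets are rational.

There are two decision problems. For a fixed set $Z\subseteq G$, the membership problem for $Z$ takes a word $g$ and asks whether $g\in Z$. The rational subset membership problem of $G$, written RSMP, takes an automaton $\mathcal A$ and a word $g$ and asks whether $g\in\pi(L(\mathcal A))$. In the first problem the algorithm may depend on $Z$ in any way, and facts about $Z$ may be built into it; in the second, one algorithm serves all automata. Decidability of either problem does not depend on the choice of $X$. We ask whether the first problem can be decidable for every rational set while the second is not.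

Finitely generated abelian groups cannot show such a difference. In a commutative monoid every rational set is semilinear, that is, a finite union of sets $g+P$ with $P$ a finitely generated submonoid: finite sets have this form, $(g+P)+(g'+P')=(g+g')+(P+P')$, $(g+P)^*=\{0\}\cup\bigl(g+(\{g\}^*+P)\bigr)$, and the star of a finite union is the sum of the stars. All this is effective, and $c\in g+P$ is an integer linear programming question (with congruences for the torsion part). So in a fixed finitely generated abelian group even the RSMP is decidable.

If we drop finite generation, an example is easy. Let $K\subseteq\mathbb N_{\ge1}$ be c.e. (computably enumerable). Fix a decidable relation $\mathcal E(i,t)$, $i,t\ge1$, that holds for at most one $t$ for each $i$, such that $i\in K$ if and only if $\mathcal E(i,t)$ holds for some $t$; for instance "$i$ is first enumerated at step $t$". For $i\in K$ write $t_i$ for this $t$. Put $A=\bigoplus_{i\ge1}A_i$, where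
$$A_i=\langle x^{(i)},y^{(i)}\rangle\cong\mathbb Z^2\ \text{ if } i\notin K,\qquad A_i=\mathbb Z^2/\langle y^{(i)}-t_ix^{(i)}\rangle\cong\mathbb Z\ \text{ if } i\in K,$$
and write elements as integer combinations of the $x^{(i)},y^{(i)}$. The word problem is decidable although $K$ may not be, because for integers $m,n$
$$mx^{(i)}+ny^{(i)}=0\iff m=n=0,\ \text{ or } n\ne0,\ t=-m/n \text{ is a positive integer and } \mathcal E(i,t). \tag{1}$$
Indeed, for $i\in K$ the relation says $(m,n)=n(-t_i,1)$. The element proposes the value of $t$, and we only check it.

**Proposition 1.1.** Every fixed rational subset of $A$ has decidable membership. For every $i$ we have $y^{(i)}\in\{nx^{(i)}:n\ge0\}$ if and only if $i\in K$. So if $K$ is undecidable, there is no algorithm that, given $x,y\in A$, decides whether $y\in\{nx:n\ge0\}$.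

*Proof.* A rational expression for $S\subseteq A$ mentions finitely many elements of $A$, so $S\in\mathrm{Rat}(A^{(N)})$ for some $N$, with $A^{(N)}=A_1\oplus\dots\oplus A_N$. Build the finite set $K\cap\{1,\dots,N\}$ and its $t_i$ into the algorithm; then $A^{(N)}$ is an explicit finitely generated abelian group. Given $a\in A$, test with (1) whether all components of index $>N$ vanish; if so, decide $a\in S$ inside $A^{(N)}$. For the second claim: if $i\in K$ then $y^{(i)}=t_ix^{(i)}$, and if $i\notin K$ then $y^{(i)}\notin\langle x^{(i)}\rangle$ because $A_i$ is free abelian on the two generators. $\square$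

The proof needs that a rational expression, being finite, is confined to a subgroup $A^{(N)}$. What changes when the group is finitely generated? The finitely many elements in an expression can then generate the whole group, and a single automaton may reach all the $A_i$.

## 2. The statements for finitely generated groups

Open problem 6 of "The Rational Subset Membership Problem For Groups: A Survey" asks whether there is a finitely generated group in which every fixed rational subset has decidable membership while the RSMP is undecidable. The answer is yes.

**Theorem 1.** There is a $2$-generated group $G$ such that every fixed rational subset of $G$ has decidable membership problem, while the following problem is undecidable: given $x,y\in G$, is $y\in\{x^n:n\ge0\}$? In particular the RSMP of $G$ is undecidable.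

**Theorem 2.** (a) If $G$ is finitely generated and every fixed rational subset of $G$ has decidable membership, then the RSMP of $G$ is c.e. (b) For every c.e. set $K\subseteq\mathbb N_{\ge1}$ there is a $2$-generated group $G_K$ in which every fixed rational subset has decidable membership, and whose RSMP is Turing equivalent to $K$; moreover $K$ is many-one reducible to the problem "$y\in\{x^n:n\ge0\}$?" in $G_K$. Hence the Turing degrees of the RSMP, over finitely generated groups all of whose rational subsets are decidable, are exactly the c.e. degrees.

Part (a) is short: $\{1\}$ is rational, so the word problem is decidable; enumerate the words accepted by $\mathcal A$ and test each for equality with $g$. Theorem 1 is (b) with $K$ undecidable. The last sentence of Theorem 2 follows from (a) and (b), since every c.e. degree contains a c.e. subset of $\mathbb N_{\ge1}$. So (b) remains. No claim is made about finitely presented examples.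

## 3. A fixed automaton that visits every coordinate

The natural first attempt is to place $A$ in the center of a finitely generated group. Let us do so and watch it fail. Put $z'_{2i-1}=x^{(i)}$, $z'_{2i}=y^{(i)}$. Let $\Lambda=\bigoplus_{p\in\mathbb Z}\mathbb Z e_p$, and let $\beta:\Lambda\times\Lambda\to A$ be the bilinear map with $\beta(e_p,e_q)=z'_{p-q}$ for $p>q$ and $\beta(e_p,e_q)=0$ for $p\le q$. The set $E=\Lambda\times A$ with
$$(v,c)(v',c')=(v+v',\,c+c'+\beta(v,v'))$$
is a group (bilinearity gives associativity) and $A$ is central in it. The shift $e_p\mapsto e_{p+1}$ preserves $\beta$ and so acts on $E$, trivially on $A$. Let $\Gamma=E\rtimes\langle t\rangle$ with $t$ acting as the shift. Put $a=(e_0,0)$ and $b_p=t^pat^{-p}=(e_p,0)$. Then $[b_j,b_0]=\beta(e_j,e_0)-\beta(e_0,e_j)=z'_j$ for $j>0$. So $\Gamma$ is generated by $a$ and $t$, and $A$ is central in $\Gamma$. Words can be multiplied out, so by (1) the word problem of $\Gamma$ is decidable.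

Now consider one fixed rational set,
$$L=\{t^jat^{-k}a^nt^la^{-1}t^{-m}a^{-n'}: j,k,n,l,m,n'\ge0\},$$
and compute $L\cap A$. For the displayed element to lie in $A$, the $t$-exponent must vanish, so $j-k+l=m$, and then the $\Lambda$-coordinate must vanish: $e_j+n\,e_{j-k}=e_m+n'e_0$. Summing coefficients gives $n=n'$.

If $n=0$, then $j=m$, $k=l$, and the element is $1$. If $n\ge1$ and $j=k$, then $j=m=l$ and the element is $b_jb_0^nb_j^{-1}b_0^{-n}=[b_j,b_0]^n$, that is, $nz'_j$ for $j>0$ and $0$ for $j=0$. If $n\ge1$ and $j\neq k$, compare coefficients at the index $j-k\ne0$. On the right the coefficient is at most $1$, so $m=j-k$ and the left coefficient is $1$, which forces $n=1$ and $k\ne0$; then $e_j=e_0$, so $j=0$ and $m=-k<0$, impossible. Hence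
$$L\cap A=\{n z'_j: j\ge1,\ n\ge0\}. \tag{2}$$

Let $g_i=x^{(i)}+y^{(i)}$; the word $[b_{2i-1},b_0][b_{2i},b_0]$ for it is computable from $i$. If $i\in K$, then $g_i=(1+t_i)x^{(i)}\in L$. If $i\notin K$, an equation $g_i=nz'_j$ would force $z'_j\in\{x^{(i)},y^{(i)}\}$, and $x^{(i)}+y^{(i)}$ is a multiple of neither. So $g_i\in L$ if and only if $i\in K$: this one fixed rational set is undecidable when $K$ is.

The attempt stops at a precise point. In the quotient $\Gamma/A$ an automaton can walk out to position $j$ and return, for every $j$, and each walk collects its value in a different coordinate of $A$. We want a quotient $T=G/A$ in which a finitely generated submonoid is finite, so that an automaton sees finitely many elements of $A$, or else is all of $T$. For the second alternative we want a submonoid $M\le G$ that maps onto $T$ to be as large as possible. That is not automatic: in $G=\mathbb Z/2\times\mathbb Z$ with $A=0\times\mathbb Z$, the submonoid generated by $(1,1)$ maps onto $G/A$ but contains no $(0,n)$ with $n<0$. In that example the length of $a^m$ grows linearly in $m$ for nonzero $a\in A$; we shall arrange that every $a\in A$ has powers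 of sublinear length.

## 4. A torsion quotient and its central extension

Let $F$ be free on $x_1,x_2$ and $X=\{x_1^{\pm1},x_2^{\pm1}\}$. If $R\lhd F$ and $T=F/R$, then $R/[F,R]$ is a central subgroup of $F/[F,R]$ with quotient $T$, and if $R$ is the normal closure of words $r_j$, then the images of the $r_j$ generate the abelian group $R/[F,R]$. For example, for $T=\mathbb Z^2=\langle x_1,x_2\mid[x_1,x_2]\rangle$ the group $F/[F,R]$ is the Heisenberg group and $R/[F,R]\cong\mathbb Z$ has basis $[x_1,x_2]$. If the redundant relator $[x_1,x_2]^2$ is added to the presentation, the relators are no longer linearly independent.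

**Proposition 4.1.** There is a computable infinite sequence of words $r_1,r_2,\dots$ in $F$, with normal closure $R$ and $T=F/R$, such that

1. (T1) $T$ has decidable word problem;
2. (T2) every finitely generated subgroup of $T$ is finite or equal to $T$;
3. (T3) $T$ is infinite and torsion;
4. (T4) $R/[F,R]$ is free abelian with basis $(r_j)_{j\ge1}$.

The proof occupies Sections 7 to 13. Until then we assume the proposition and derive Theorem 2(b).

Property (T4) lets us send the relators wherever we like. Let $A$ be the group of Section 1 for the given $K$, let $z'_1,z'_2,\dots$ be $x^{(1)},y^{(1)},x^{(2)},y^{(2)},\dots$, and let $(z_k)$ be a computable sequence of these generators in which each occurs infinitely often. By (T4) there is a homomorphism $\rho:R/[F,R]\to A$ with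
$$\rho(r_{2k-1})=z'_k,\qquad \rho(r_{2k})=k\,|r_{2k}|\,z_k\qquad(k\ge1), \tag{3}$$
where $|r_{2k}|\ge1$ is the word length (the empty word is $0$ in $R/[F,R]$, so it is not a basis element). The odd relators make $\rho$ onto. The even relators will shorten powers. Since $\ker\rho$ is central in $F/[F,R]$, we may put
$$G=G_K=(F/[F,R])/\ker\rho .$$
Then $A\cong(R/[F,R])/\ker\rho$ is a central subgroup of $G$, $G/A=T$, and the word $r_j$ represents $\rho(r_j)$. Let $\tau:G\to T$ and $\alpha:G\to G_{ab}$ be the quotient maps. We write $A$ additively or multiplicatively as convenient.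

**Effectiveness.** This step makes the extension computable. Given a word $w$, decide by (T1) whether $w\in R$, that is, whether $w$ represents an element of $A$. If so, search for an expression $w=\prod_su_sr_{j_s}^{\pm1}u_s^{-1}$ in $F$ and output $\sum_s\pm\rho(r_{j_s})$. This is the element of $A$ represented by $w$, in the generators $x^{(i)},y^{(i)}$. With (1) this solves the word problem of $G$. Words over $X$ for $x^{(i)}$ and $y^{(i)}$ are computable from $i$: they are $r_{4i-3}$ and $r_{4i-1}$.

**Distortion.** This step shows that powers of elements of $A$ have sublinear length. For $a\in A$ let $\|a\|=\lim_m|a^m|_X/m$; the limit exists by subadditivity. For example, in the Heisenberg group with central $z=[x,y]$ we have $z^{n^2}=[x^n,y^n]$, of length at most $4n$, so $\|z\|=0$. Clearly $\|a+a'\|\le\|a\|+\|a'\|$, $\|-a\|=\|a\|$, $\|qa\|=q\|a\|$ for $q\ge1$, and $\|a\|\le|a|_X$. The element $k|r_{2k}|z_k$ is represented by the word $r_{2k}$, so $k|r_{2k}|\,\|z_k\|\le|r_{2k}|$ and $\|z_k\|\le1/k$. Each generator of $A$ equals $z_k$ for infinitely many $k$. Hence $\|a\|=0$ for all $a\in A$.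

## 5. Distortion turns large submonoids into subgroups

**Lemma 5.1.** Let $M\le G$ be a submonoid with $\tau(M)=T$. Then $M$ is a subgroup and $M\ge[G,G]$.

*Proof.* Let $C=M\cap A$, a submonoid of $A$.

**Step 1: elements of $C$ near multiples of a given $a$.** For $x\in X$ choose $b_x\in A$ with $xb_x\in M$, which is possible since $\tau(x)\in\tau(M)$, and let $D=\langle b_x:x\in X\rangle$, a finitely generated subgroup of $A$. Let $a\in A$, $m\ge1$, and write $a^m=y_1\cdots y_l$ with $y_s\in X$, $l=|a^m|_X$. Then $\prod_s(y_sb_{y_s})\in M$, and since the $b$'s are central this product is $a^m\prod_sb_{y_s}$. So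
$$ma+b\in C,\qquad b=\sum_{s=1}^{l}b_{y_s}\in D. \tag{4}$$

**Step 2: $U:=C\cap D$ is a subgroup of finite index in $D$.** Here distortion enters. Let $V=D\otimes\mathbb R$ with some norm $\|\cdot\|_V$. For $a\in D$ the elements $ma+b$ of (4) lie in $C\cap D$, and $\|b\|_V=O(|a^m|_X)=o(m)$ because $\|a\|=0$. So $\frac1m(ma+b)\to a$ in $V$. Therefore the closure of the convex cone $\mathcal K$ generated by the image of $C\cap D$ contains the image of $D$. A convex cone containing the image of $D$ is $V$, so $\mathcal K$ is dense. Then $\mathcal K=V$: given $v\in V$, take a simplex with $v$ in its interior and move its vertices slightly into $\mathcal K$; the moved simplex still contains $v$, and it lies in $\mathcal K$ by convexity.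

Now let $c\in C\cap D$. The image of $-c$ in $V$ is a nonnegative combination of images of elements $c_1,\dots,c_s\in C\cap D$, and by Carathéodory's theorem we may take these images linearly independent. They and $-c$ lie in the lattice $D/\mathrm{tors}$, so the coefficients, being the unique solution of a rational linear system, are rational. Clearing denominators, and multiplying by the exponent of the torsion of $D$, we get $-qc=\sum n_ic_i$ in $D$ with $q\ge1$ and integers $n_i\ge0$. So $-qc\in C$ and $-c=(q-1)c+(-qc)\in C$. Thus $U$ is a group. It spans $V$, so $d:=|D/U|<\infty$.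

**Step 3: $C$ is a group.** Let $c\in C$ and apply (4) with $a=-c$, $m=1$: $-c+b\in C$ for some $b\in D$, so $-dc+db\in C$. Since $d$ kills $D/U$, $-db\in U\subseteq C$. Adding, $-dc\in C$, and $-c=(d-1)c+(-dc)\in C$.

**Step 4: conclusion.** For $m\in M$ there is $m'\in M$ with $\tau(m')=\tau(m)^{-1}$. Then $mm'=c\in C$, $c^{-1}\in C$, and $m^{-1}=m'c^{-1}\in M$. So $M$ is a subgroup with $MA=G$, and since $A$ is central, $[G,G]=[M,M]\le M$. $\square$

## 6. Rational subsets of $G$ are translates and preimages

Let $\mathcal R_1$ be the class of finite unions of sets $gS$ with $g\in G$ and $S\in\mathrm{Rat}(A)$, and let $\mathcal R_2=\{\alpha^{-1}(Y):Y\in\mathrm{Rat}(G_{ab})\}$. Both contain $\emptyset$.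

**Proposition 6.1.** Every rational subset of $G$ has the form $U\cup W$ with $U\in\mathcal R_1$ and $W\in\mathcal R_2$.

*Proof.* Let $\mathcal D$ be the class of all such sets. It contains the finite sets, since $\{g\}=g\{0\}$, and is closed under union. If $V\in\mathcal D$, then $\alpha(V)\in\mathrm{Rat}(G_{ab})$.

**Step 1: preimages absorb.** We need a formula for products involving a member of $\mathcal R_2$. For $W=\alpha^{-1}(Y)$ and any $V_1,V_2\subseteq G$,
$$V_1WV_2=\alpha^{-1}\bigl(\alpha(V_1)\,Y\,\alpha(V_2)\bigr). \tag{5}$$
Only $\supseteq$ needs an argument: if $\alpha(g)=\alpha(v_1)y\alpha(v_2)$, then $v_1^{-1}gv_2^{-1}\in W$.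

**Step 2: products.** Since $A$ is central, $(gS)(g'S')=gg'SS'$. All other products are covered by (5).

**Step 3: reducing the star to $U^*$.** Let $V=U\cup W$ with $W=\alpha^{-1}(Y)\neq\emptyset$. A product of elements of $V$ either uses only $U$ or has a factor in $W$, so $V^*=U^*\cup V^*WV^*$, and by (5) the second set is $\alpha^{-1}(\alpha(V)^*Y\alpha(V)^*)\in\mathcal R_2$. So it suffices to treat $M=U^*$ with $U=\bigcup_{i=1}^kg_iS_i$, all $S_i\ne\emptyset$.

**Step 4: the star of $U$.** Here the structure of $T$ is used. The set $\tau(M)$ is the submonoid generated by the $\tau(g_i)$. As $T$ is torsion, inverses are positive powers and $\tau(M)$ is a finitely generated subgroup. By (T2) it is $T$ or finite.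

If $\tau(M)=T$, then by Lemma 5.1 $M$ is a subgroup containing $[G,G]=\ker\alpha$, so $M=\alpha^{-1}(\alpha(M))$, and $\alpha(M)=\alpha(U)^*\in\mathrm{Rat}(G_{ab})$. Thus $M\in\mathcal R_2$.

If $\Delta=\tau(M)$ is finite, choose lifts $h_\delta\in G$ of $\delta\in\Delta$ with $h_1=1$, and write $h_\delta g_i=h_{\delta\tau(g_i)}c_{\delta,i}$ with $c_{\delta,i}\in A$. Reading a product $g_{i_1}s_1g_{i_2}s_2\cdots$ from the left and moving the central factors aside, we get $M=\bigcup_\delta h_\delta M_\delta$, where $M_\delta\subseteq A$ is the set of values of paths from $1$ to $\delta$ in the finite automaton with state set $\Delta$ and transitions $\delta\to\delta\tau(g_i)$ labeled by the rational sets $c_{\delta,i}S_i$. By Kleene's theorem $M_\delta\in\mathrm{Rat}(A)$, so $M\in\mathcal R_1$. $\square$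

**Every fixed rational subset of $G$ is decidable.** Write $L=\bigcup_{i=1}^kg_iS_i\cup\alpha^{-1}(Y)$. Membership in $\alpha^{-1}(Y)$ is membership in a rational subset of the finitely generated abelian group $G_{ab}$, with the structure of $G_{ab}$ and the images of $x_1,x_2$ built into the algorithm. As in Proposition 1.1, there is $N$ with all $S_i\in\mathrm{Rat}(A^{(N)})$; build in $K\cap\{1,\dots,N\}$ and the corresponding $t_i$. To test $g\in g_iS_i$, decide whether $a=g_i^{-1}g$ lies in $A$; if so, express $a$ in the generators of $A$, test with (1) whether its components of index $>N$ vanish, and if so decide $a\in S_i$ inside $A^{(N)}$.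

**The uniform problem is at least as hard as $K$.** Given $i$, compute words for $x^{(i)},y^{(i)}$. By Proposition 1.1,
$$y^{(i)}\in\{(x^{(i)})^n:n\ge0\}\iff i\in K. \tag{6}$$
This is a many-one reduction of $K$ to the problem "$y\in\{x^n:n\ge0\}$?", which is a special case of the RSMP.

**The RSMP is computable from $K$.** Convert the given automaton to a rational expression and follow the proof of Proposition 6.1, which is effective: emptiness of a rational expression is decidable. In Step 4 we must decide whether $\langle\tau(g_i)\rangle$, over the $i$ with $S_i\neq\emptyset$, is finite or equal to $T$. Both are semi-decidable by (T1) (find a finite set closed under multiplication by generators, or express $x_1,x_2$), and exactly one holds since $T$ is infinite. In the finite case the $h_\delta$ and $c_{\delta,i}$ are computable. So we obtain the $g_i$, rational expressions for the $S_i$ over the generators of $A$, and one for $Y$ over $G_{ab}$. Given $g$, the question becomes membership in rational subsets of the fixed group $G_{ab}$ and of $A^{(N)}$ with a computable $N$. With oracle $K$ we find $K\cap\{1,\dots,N\}$, then the $t_i$ by search, hence $A^{(N)}$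 explicitly, and decide.

This proves Theorem 2(b), and with it Theorem 1, once Proposition 4.1 is established. The rest of these notes constructs $T$.

## 7. Hyperbolic presentations with independent relators

We obtain $T$ as a limit of hyperbolic groups, adding finitely many relators at each stage to make one more finitely generated subgroup finite or everything. The stages must stay in a class that is computably enumerable, in which relators are independent, and which allows the next stage.

"Hyperbolic" means word hyperbolic: geodesic triangles in the Cayley graph are $\delta$-slim. A subgroup is quasiconvex if geodesics between its points stay uniformly near it. Let $T$ be hyperbolic. Elements $g,h$ of infinite order are *commensurable* if $g^p$ is conjugate to $h^q$ for some $p,q\ne0$; this is an equivalence relation. In a free group on $a,b$, the elements $a^2$ and $ba^{-3}b^{-1}$ are commensurable, while $a$ and $b$ are not. For $g$ of infinite order,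
$$E(g)=\{t\in T:tg^nt^{-1}=g^{\pm n}\text{ for some }n\ge1\}$$
is the unique maximal virtually cyclic subgroup containing $g$; in a free group, $E(a^2)=\langle a\rangle$. If $tg^pt^{-1}=g^q$ with $p,q\ne0$, then $|p|=|q|$, because the stable length $\lim|g^n|/n$ is positive and invariant under conjugation; so $t\in E(g)$. We use the following facts.

1. (H1) Papasoglu, *An algorithm detecting hyperbolicity* (DIMACS 25, 1996): a procedure that halts on a finite presentation if and only if the group is hyperbolic, and then outputs a constant $\delta$ for slim triangles. From $\delta$ one solves the word problem.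
2. (H2) Bridson–Haefliger, III.Γ, proof of 3.2: a finite subgroup preserves a set of quasi-centers of one of its orbits, which contains a vertex and has diameter $\le4\delta+2$; so it is conjugate into the ball $B(4\delta+4)$. In particular there are finitely many orders of torsion elements.
3. (H3) Bridson–Haefliger, III.Γ.3.23: the Rips complex $P_D(T)$, whose simplices are the finite sets of group elements at pairwise distance $\le D$, is contractible for $D\ge4\delta+6$.
4. (H4) Bridson–Haefliger, III.Γ.3.10: infinite cyclic subgroups are quasiconvex. Ghys–de la Harpe, Ch. 8: infinite subgroups contain elements of infinite order.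

**Definition (the class $\mathcal C$).** $\mathcal C$ is the class of finite presentations $P=\langle x_1,x_2\mid r_1,\dots,r_m\rangle$, with $T=F/R$, such that

1. (i) $T$ is hyperbolic, nonabelian, and has an element of infinite order;
2. (ii) $T$ has no element of order $2$;
3. (iii) every nontrivial element of finite order has finite centralizer in $T$;
4. (iv) $r_1,\dots,r_m$ are linearly independent in the abelian group $R/[F,R]$, which they generate.

The empty presentation, with $T=F$, lies in $\mathcal C$.

**Lemma 7.1.** If $P\in\mathcal C$ and $g\in T$ has infinite order, then $E(g)\cong\mathbb Z$. Hence $T$ is not virtually cyclic.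

*Proof.* An infinite virtually cyclic group $E(g)$ has a finite normal subgroup $J$ with $E(g)/J\cong\mathbb Z$ or $D_\infty$. The conjugation action on the finite set $J$ has a kernel of finite index, which is infinite and centralizes $J$. So $J=1$ by (iii). As $D_\infty$ contains involutions, (ii) leaves $E(g)\cong\mathbb Z$. If $T$ were virtually cyclic, then for $g$ of infinite order, which exists by (i), $T=E(g)\cong\mathbb Z$ would be abelian. $\square$

**Lemma 7.2.** $\mathcal C$ is computably enumerable.

*Proof.* We semi-decide membership in $\mathcal C$. Run (H1) to get $\delta$, which we may round up to an integer. The word problem, the word metric and balls are then computable.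

**Step 1: condition (i).** Let $n_0=|B(4\delta+4)|$. By (H2), $g$ has finite order if and only if $g^j=1$ for some $1\le j\le n_0$. So we check $[x_1,x_2]\ne1$ and search for $g$ with $g^j\neq1$ for all $1\le j\le n_0$.

**Step 2: conditions (ii), (iii) reduce to finitely many centralizers.** By (H2) it suffices to treat the nontrivial finite-order $u\in B(4\delta+4)$. The order of $u$ is computable, which settles (ii). For (iii) we compute a generating set of $C(u)$. Put $\kappa=3|u|+4\delta$. We claim: if $g\in C(u)$ has geodesic word $y_1\cdots y_l$ with prefixes $g_i$, then $|g_i^{-1}ug_i|\le\kappa$, that is, $d(g_i,ug_i)\le\kappa$. The geodesic quadrilateral with vertices $1,\ g,\ ug=gu,\ u$ has sides $[1,g]$, $u[1,g]$, $[1,u]$, $g[1,u]$, and $g_i$ is within $2\delta$ of one of the last three.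

If $g_i$ is within $2\delta$ of the point at parameter $s$ of $u[1,g]$, then $|s-i|\le|u|+2\delta$ (compare distances from $1$ and from $u$), and $ug_i$ is the point at parameter $i$ of that side, so $d(g_i,ug_i)\le2\delta+|s-i|\le|u|+4\delta$. If $g_i$ is near $[1,u]$, then $i\le|u|+2\delta$ and $d(g_i,ug_i)\le i+|u|+i\le\kappa$. If $g_i$ is near $g[1,u]$, then $l-i\le|u|+2\delta$ and $d(g_i,ug_i)\le2(l-i)+d(g,ug)\le\kappa$, because $d(g,ug)=d(g,gu)=|u|$. The claim holds.

Consider the finite labeled graph with vertices $\{v:|v|\le\kappa\}$ and edges $v\xrightarrow{y}y^{-1}vy$, $y\in X$. A word labeling a path from $u$ and representing $g$ leads to $g^{-1}ug$, so by the claim $C(u)$ is exactly the set of labels of loops at $u$. Generators of the fundamental group of this finite graph give a computable finite generating set of $C(u)$. With the word problem, finiteness of $C(u)$ is semi-decidable.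

**Step 3: condition (iv).** We express (iv) by computable ranks. From the exact sequence $0\to H_2(T)\to R/[F,R]\to F_{ab}\to T_{ab}\to0$,
$$\mathrm{rank}\,R/[F,R]=\dim H_2(T;\mathbb Q)+2-\mathrm{rank}\,T_{ab}. \tag{7}$$
The kernel of the surjection $\mathbb Z^m\to R/[F,R]$ is free abelian, so it is trivial if and only if its rank is $0$. So (iv) holds if and only if the number in (7) is $m$. For an integer $D\ge4\delta+6$, the ordered simplicial chain complex of $P_D(T)$, with basis in degree $i$ the tuples $(g_0,\dots,g_i)$ with pairwise distances $\le D$, is by (H3) a resolution of $\mathbb Z$. Since $T$ acts freely on tuples with finitely many orbits (represented by the tuples with $g_0=1$), it consists of finitely generated free $\mathbb ZT$-modules. So $H_2(T;\mathbb Q)$ is the homology of a complex of finite integer matrices that are computable with the word problem. $\square$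

The engine of the construction is the following.

**Proposition 7.3.** Let $P\in\mathcal C$ with group $T$, and let $S,S_0\subset T$ be finite. There is $P'\in\mathcal C$, with group $T'$, obtained by adding finitely many relators to $P$, such that $T\to T'$ is injective on $S_0$ and the image of $\langle S\rangle$ in $T'$ is finite or equal to $T'$.

Its proof is Sections 8 to 12.

## 8. Relative hyperbolicity and fillings

We recall what we use about relatively hyperbolic groups, for a finitely generated group $T$ and a finite family $\{H_\lambda\}$ of subgroups.

**Definition (relative hyperbolicity).** $T$ is hyperbolic relative to $\{H_\lambda\}$ if, for some finite $Y\subset T$, $T$ is the quotient of the free product of $F(Y)$ and the $H_\lambda$ by the normal closure of a finite set of relators, and there is a constant $k_0$ such that every word of length $n$ over $Y^{\pm1}\sqcup\bigsqcup H_\lambda$ that is trivial in $T$ is, in the free product, a product of at most $k_0n$ conjugates of relators and their inverses.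

For example, $F(a,b)=F(b)\ast\langle a\rangle$ is hyperbolic relative to $\langle a\rangle$, with no relators.

**Definition (the metrics $\hat d_\lambda$ and $\hookrightarrow_h$).** Let $Y$ be a symmetric subset of $T$ such that $Y\cup\bigcup H_\lambda$ generates $T$, and let $\Gamma(T,Y\sqcup\bigsqcup H_\lambda)$ be the Cayley graph over the disjoint union of alphabets. For $h,h'\in H_\lambda$ let $\hat d_\lambda(h,h')$ be the length of a shortest path from $h$ to $h'$ that uses no edge between vertices of $H_\lambda$ labeled by a letter of $H_\lambda$ ($\infty$ if there is none). Write $\{H_\lambda\}\hookrightarrow_h(T,Y)$ if the graph is hyperbolic and all balls of each $(H_\lambda,\hat d_\lambda)$ are finite. Write $H\hookrightarrow_hT$ if $\{H\}\hookrightarrow_h(T,Y)$ for some $Y$.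

In $F(a,b)$ with $H=\langle a\rangle$ and $Y=\{a^{\pm1},b^{\pm1}\}$, a path leaving $H$ by $b^{\pm1}$ must return at the same vertex, so $\hat d(1,a^n)=|n|$ and balls are finite. In $\mathbb Z^2=\langle a,b\rangle$ with $H=\langle a\rangle$ and $Y=\{b^{\pm1}\}$, the path with labels $b,\ a^n,\ b^{-1}$ shows $\hat d(1,a^n)\le3$ for all $n$, so the condition fails.

The length of an element in $\Gamma(T,Y\sqcup\bigsqcup H_\lambda)$ is called its relative length; if $Y$ generates $T$, it is at most the $Y$-length. A component of type $\lambda$ of a path is a maximal subpath labeled by letters of $H_\lambda$. Its vertices lie in one coset $zH_\lambda$. Two components are connected if they have the same type $\lambda$ and lie in the same coset of $H_\lambda$.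

A family $\{H_\lambda\}$ is almost malnormal if $H_\lambda\cap tH_\mu t^{-1}$ is finite unless $\lambda=\mu$ and $t\in H_\lambda$; a subgroup $H$ is malnormal if $H\cap tHt^{-1}=1$ for $t\notin H$. In $F(a,b)$, $\langle a\rangle$ is malnormal and $\langle a^2\rangle$ is not, since $a$ normalizes it.

**Fact 8.1 (Bowditch, *Relatively hyperbolic groups*, IJAC 22 (2012), Thm 7.11).** A non-elementary hyperbolic group is hyperbolic relative to any finite almost malnormal family of infinite quasiconvex subgroups.

**Fact 8.2 (Osin, *Peripheral fillings of relatively hyperbolic groups*, Invent. Math. 167 (2007), Thm 1.1).** Let $T$ be hyperbolic relative to $\{H_\lambda\}$ and $S\subset T$ finite. There is a finite $\mathcal F\subset T\setminus1$ such that if $N_\lambda\lhd H_\lambda$, $N_\lambda\cap\mathcal F=\emptyset$, and $T'=T/\langle\!\langle\bigcup N_\lambda\rangle\!\rangle$, then $H_\lambda/N_\lambda\to T'$ is injective, $T'$ is hyperbolic relative to $\{H_\lambda/N_\lambda\}$, and $T\to T'$ is injective on $S$. Also (Osin, Mem. AMS 843, Cor. 2.41): a group hyperbolic relative to hyperbolic subgroups is hyperbolic.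

**Fact 8.3 (Dahmani–Guirardel–Osin, Mem. AMS 1156 (2017), Prop. 4.28, Cor. 4.27, Lemma 4.21).** If $T$ is hyperbolic relative to a finite family $\{H_\lambda\}$, then $\{H_\lambda\}\hookrightarrow_h(T,Y)$ for every finite generating set $Y$. In this situation there is a constant $C$ such that the following holds. Let $\mathcal W$ be the set of words $W$ over $Y\sqcup\bigsqcup H_\lambda$ with

1. (W1) no two consecutive letters from $Y$;
2. (W2) every letter $h\in H_\lambda$ of $W$ satisfies $\hat d_\lambda(1,h)>50C$ (this excludes only finitely many $h$);
3. (W3) for subwords $h_1yh_2$ or $h_1h_2$ with $h_1\in H_\lambda$, $h_2\in H_\mu$, $y\in Y$: $\lambda\ne\mu$, or (first case) $y\notin H_\lambda$.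

Then (a) paths labeled by words of $\mathcal W$ are $(4,1)$-quasigeodesics; in particular a word of $\mathcal W$ with $n$ letters has relative length at least $n/4-1$. (b) For all $\varepsilon>0$ and $k$ there is $R_0$ such that if $p,q$ are paths labeled by words of $\mathcal W$, $p$ has length at least $R_0$, and the initial points of $p,q$ are at distance $\le\varepsilon$, as are their terminal points, then $k$ consecutive components of $p$ are connected to $k$ consecutive components of $q$.

We use only $k=2$, and the order of the matching plays no role.

**Fact 8.4 (B. Sun, *Cohomology of group theoretic Dehn fillings I*, J. Algebra 542 (2020)).** If $H\hookrightarrow_hT$, there is a finite $\mathcal F\subset H\setminus1$ such that for every $N\lhd H$ with $N\cap\mathcal F=\emptyset$ and $\Phi=\langle\!\langle N\rangle\!\rangle_T$, there is a left transversal $\Theta$ of $H\Phi$ in $T$ with $\Phi=\ast_{t\in\Theta}\,tNt^{-1}$.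

This is the Cohen–Lyndon property. The pattern is visible in $T=F(a,b)$, $H=N=\langle a\rangle$: the normal closure $\Phi$ of $a$ is free on the elements $b^iab^{-i}$, and $\{b^i\}$ is a transversal of $H\Phi=\Phi$.

In the rest of Sections 8 to 12, $T$ is the group of some $P\in\mathcal C$. If $f_1,\dots,f_m\in T$ have infinite order and are pairwise non-commensurable, then the $E(f_i)$ are infinite cyclic (Lemma 7.1) and quasiconvex (H4), and
$$tE(f_i)t^{-1}\cap E(f_j)=1\quad\text{unless } i=j \text{ and } t\in E(f_i). \tag{8}$$
Indeed, a nontrivial element of the intersection makes a power of $f_i$ conjugate by $t$ to a power of $f_j$, so $i=j$, and then $t\in E(f_i)$. As $T$ is non-elementary, Fact 8.1 shows that $T$ is hyperbolic relative to $\{E(f_i)\}$.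

## 9. Free malnormal subgroups meeting a coset $xQ$

Suppose $Q\le T$ is not virtually cyclic and we want a generator $x$ to fall into the image of $Q$. We shall find a free malnormal quasiconvex subgroup $B=\langle a,b,c\rangle$ with $a,c\in Q$ and $b\in xQ$, and then impose $b=w(a,c)$ for a suitable word $w$. In the quotient $b\in Q$ and $b\in xQ$, so $x\in Q$.

**Lemma 9.1.** If $Q\le T$ is not virtually cyclic, $Q$ contains arbitrarily many pairwise non-commensurable elements of infinite order.

*Proof.* $Q$ is infinite, so by (H4) it has an element $f_1$ of infinite order. Given pairwise non-commensurable $f_1,\dots,f_k\in Q$, let $H_i=E(f_i)$. Pick $y\in Q\setminus H_1$, which exists as $Q$ is not cyclic, and let $Y$ be a finite symmetric generating set of $T$ containing $y$. For large $n$ the words $(f_1^n\,y)^l$, with $f_1^n$ a letter of $H_1$, satisfy (W1)–(W3). By Fact 8.3(a) the relative length of $(f_1^ny)^l$ is at least $2l/4-1$. So $f_{k+1}=f_1^ny\in Q$ has infinite order. If $f_{k+1}^p=sf_i^qs^{-1}$ with $p,q\ne0$ and $i\le k$, then all $f_{k+1}^{pj}=sf_i^{qj}s^{-1}$ would have relative length at most twice that of $s$ plus $1$, a contradiction.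 $\square$

**Lemma 9.2.** Let $Q\le T$ be not virtually cyclic and $1\ne x\in T$. There are $a,c\in Q$ and $b\in xQ$ such that $B=\langle a,b,c\rangle$ is free on $a,b,c$, quasiconvex and malnormal in $T$.

*Proof.* Take pairwise non-commensurable $f_1,\dots,f_9\in Q$, put $H_i=E(f_i)$, and let $Y\ni x$ be a finite symmetric generating set of $T$. For large $n$ put
$$a=f_1^nf_2^nf_3^n,\qquad b=x\,f_4^nf_5^nf_6^n,\qquad c=f_7^nf_8^nf_9^n.$$
A reduced word in $a,b,c$ gives a word over $Y\sqcup\bigsqcup H_i$ whose $H$-letters are $f_i^{\pm n}$ ("type $i$") and whose $Y$-letters are $x^{\pm1}$. Call the types $2,5,8$ middle types and $1,3,4,6,7,9$ boundary types.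

**Step 1: the words lie in $\mathcal W$.** Consecutive $H$-letters always have different types. Inside one of the letters $a^{\pm1},b^{\pm1},c^{\pm1}$ this is clear. The terminal types of $a,a^{-1},b,b^{-1},c,c^{-1}$ are $3,1,6,4,9,7$ and the initial types are $1,3,4,6,7,9$; a terminal and an initial type agree only for a letter followed by its inverse, which does not occur. Two letters $x^{\pm1}$ are never adjacent, since that would require $b^{-1}b$. So (W1) and (W3) hold, and (W2) holds for large $n$. As types differ, every component of such a path is a single edge.

**Step 2: $B$ is free and quasiconvex.** By Fact 8.3(a), a reduced word of length $l$ in $a,b,c$ has relative length at least $3l/4-1$. If a nonempty reduced word represented $1$, so would all powers of its cyclic reduction, which are arbitrarily long reduced words; contradiction. So $B$ is free on $a,b,c$. As the $Y$-length is at least the relative length, $B$ is quasi-isometrically embedded in $T$, hence quasiconvex.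

**Step 3: setting up malnormality.** Let $tut^{-1}=v$ with $1\ne u,v\in B$; we show $t\in B$. Replacing $t$ by an element of $BtB$, we may assume that $u,v$ are cyclically reduced in $a,b,c$. For large $m$ let $p$ be the path from $t$ labeled by the word of $u^m$, and $q$ the path from $1$ labeled by the word of $v^m$. Their initial points are $t$ and $1$, and their terminal points are $tu^m=v^mt$ and $v^m$; both pairs are at distance the relative length of $t$, independently of $m$. By Fact 8.3(b) with $k=2$, two consecutive components of $p$ are connected to two consecutive components of $q$. Let their types be $i\ne j$, the same pair $\{i,j\}$ for $p$ and for $q$.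

**Step 4: one of $i,j$ is a middle type.** Then in $p$ and in $q$ the two components lie inside one letter $a^{\pm1}$, $b^{\pm1}$ or $c^{\pm1}$ and share a vertex; call these vertices $\alpha$ (in $p$) and $\beta$ (in $q$). Connectedness gives $\alpha H_i=\beta H_i$ and $\alpha H_j=\beta H_j$, so $\alpha^{-1}\beta\in H_i\cap H_j=1$ by (8). But $\alpha\in tB\omega$ and $\beta\in B\omega$, where
$$\omega\in\{f_1^n,\ f_1^nf_2^n,\ xf_4^n,\ xf_4^nf_5^n,\ f_7^n,\ f_7^nf_8^n\}$$
is determined by $\{i,j\}$; for an inverse letter, measure from its end point. So $tB\omega\cap B\omega\neq\emptyset$ and $t\in B$.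

**Step 5: both $i,j$ are boundary types.** Within one letter, consecutive components involve a middle type. So in $p$ and in $q$ the two components are the last of one letter and the first of the next; let $\alpha\in tB$ and $\beta\in B$ be the junction vertices between the letters. Put $\omega_4=x$ and $\omega_s=1$ for $s\in\{1,3,6,7,9\}$. A component of boundary type $s$ next to a junction vertex $z$ spans the coset $z\omega_sH_s$: for $s\ne4$ it has $z$ as an end point, and for $s=4$ (the first component of $b$, or the last of $b^{-1}$) the edge $x^{\pm1}$ lies in between and it has $zx$ as an end point. Hence $\alpha\omega_sH_s=\beta\omega_sH_s$ for $s=i,j$, so $\alpha^{-1}\beta\in\omega_iH_i\omega_i^{-1}\cap\omega_jH_j\omega_j^{-1}=1$ by (8), as $i\ne j$. So $\alpha=\beta\in tB\cap B$ and $t\in B$. $\square$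

**Lemma 9.3.** Let $\mathcal F\subset F(a,b,c)\setminus1$ be finite. There is $w\in F(a,c)$ such that the retraction $\theta:F(a,b,c)\to F(a,c)$, $b\mapsto w$, kills no element of $\mathcal F$.

*Proof.* Let $L$ exceed the lengths of all elements of $\mathcal F$, and put $w=c^La^Lc^{2L}a^{2L}$. Let $f\in\mathcal F$. If $f$ does not involve $b$, then $\theta(f)=f\ne1$. Otherwise write $f=u_0b^{\varepsilon_1}u_1\cdots b^{\varepsilon_s}u_s$ in reduced form, with $u_i\in F(a,c)$, $|u_i|<L$, and $u_i\ne1$ if $\varepsilon_{i+1}=-\varepsilon_i$ ($1\le i<s$). Consider a part $w^{\varepsilon}uw^{\varepsilon'}$ of $\theta(f)$, and let $v$ be the reduced form of (last block of $w^\varepsilon$)$\,u\,$(first block of $w^{\varepsilon'}$). The letter before $v$ is $c$ if $\varepsilon=1$ and $a^{-1}$ if $\varepsilon=-1$; the letter after $v$ is $a$ if $\varepsilon'=1$ and $c^{-1}$ if $\varepsilon'=-1$. Since $|u|<L$, the four cases $(\varepsilon,\varepsilon')$ are as follows.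

- $(1,1)$: $v=a^{2L}uc^L$ begins with $a$ and ends with $c$.
- $(-1,-1)$: $v=c^{-L}ua^{-2L}$ begins with $c^{-1}$ and ends with $a^{-1}$.
- $(1,-1)$: $v=a^{2L}ua^{-2L}$ is $a^j$ with $j\ne0$ (if $u=a^j$), or begins with $a$ and ends with $a^{-1}$.
- $(-1,1)$: $v=c^{-L}uc^{L}$ is $c^j$ with $j\ne0$ (if $u=c^j$), or begins with $c^{-1}$ and ends with $c$.

For instance in the first case write $u=a^pu'c^q$, where $u'$ is empty or neither begins with $a^{\pm1}$ nor ends with $c^{\pm1}$; then $v=a^{2L+p}u'c^{L+q}$ with positive outer exponents. In all cases there is no cancellation between $v$ and its neighbors. At the two ends, $u_0$ and $u_s$ cancel fewer than $L$ letters of the first and the last block. So the inner blocks $a^Lc^{2L}$ of each $w$, or their inverses, survive, and $\theta(f)\ne1$. $\square$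

## 10. Two fillings and the relation module

Now let $P\in\mathcal C$ and $S,S_0\subset T$ be as in Proposition 7.3, and $Q=\langle S\rangle$. If $Q$ is finite, take $P'=P$. Otherwise we add one relator (type 1) or at most two, one after another (type 2).

**Type 1: $Q$ infinite virtually cyclic.** The aim is to make $Q$ finite. By (H4), $Q$ contains $g$ of infinite order, and $Q\le H:=E(g)=\langle e\rangle\cong\mathbb Z$. By Lemma 9.1 applied to $T$ there is an element of infinite order not commensurable to $e$; let $f$ be a generator of its $E(\cdot)$, so $\langle f\rangle=E(f)$. By (8) and Fact 8.1, $T$ is hyperbolic relative to $\{H,\langle f\rangle\}$ and relative to $\{H\}$. Let $N=\langle e^k\rangle$, where $k$ is odd, coprime to the orders of all finite-order elements of $T$ (finitely many orders), and so large that $N$ avoids the exceptional sets of Fact 8.4 for $H$ and of Fact 8.2 for $\{H,\langle f\rangle\}$, with $\langle f\rangle$ unfilled and with the finite set $S_0\cup\{1,[x_1,x_2]\}$. Put $r=e^k$, $\Phi=\langle\!\langle N\rangle\!\rangle_T$, $T'=T/\Phi$. Then $T'$ is hyperbolic relative to $\{H/N,\langle f\rangle\}$, hence hyperbolic; it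 contains $\langle f\rangle\cong\mathbb Z$, and $[x_1,x_2]\neq1$ in it. So (i) holds for $T'$, and $Q$ has finite image in $T'$.

**Type 2: $Q$ not virtually cyclic.** The aim is to put $x_1$ and $x_2$ into the image of $Q$, one after the other. Let $x=x_1$; if $x=1$ in $T$, skip it. Let $H=B=\langle a,b,c\rangle$ from Lemma 9.2. By Fact 8.1, $T$ is hyperbolic relative to $B$. By Lemma 9.3 choose $w$ so that $N=\ker\theta=\langle\!\langle r\rangle\!\rangle_B$, $r=b^{-1}w$, avoids the exceptional sets of Fact 8.2 (intersected with $B$, for the finite set $S_0$) and of Fact 8.4. Let $\Phi=\langle\!\langle N\rangle\!\rangle_T$ and $T'=T/\Phi$. Then $B/N\cong F(a,c)$ embeds in $T'$ and $T'$ is hyperbolic relative to it, so $T'$ is hyperbolic and (i) holds. Writing $\bar Q$ for the image of $Q$, in $T'$ we have $b=w(a,c)\in\bar Q$ and $b\in x\bar Q$, so $x\in\bar Q$. Since $\bar Q$ contains $F(a,c)$, it is not virtually cyclic. Once we know that the new presentation lies in $\mathcal C$, we repeat the step with $x_2$ and the image of $S_0$. After both, $\bar Q$ is the whole quotient.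

In each single filling, $P'=P\cup\{\hat r\}$ with $\hat r\in F$ a word representing $r$, and $T\to T'$ is injective on the prescribed set. We record what the two types share.

1. (F1) $H$ is free, $N$ is the normal closure of $r$ in $H$, and $r$ has infinite order in $N/[H,N]$. In type 1, $N/[H,N]=N\cong\mathbb Z$. In type 2, $N/[H,N]$ maps to $H_{ab}\cong\mathbb Z^3$, where $r=b^{-1}w$ has $b$-coordinate $-1$.
2. (F2) $H\cap\Phi=N$ (Fact 8.2), so $H':=H/N\le T'$; and $\Phi=\ast_{t\in\Theta}tNt^{-1}$ with $\Theta$ a left transversal of $H\Phi$ in $T$. In particular $\Phi$ is free.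
3. (F3) $H'$ is torsion-free (type 2), or cyclic of odd order $k$ coprime to all torsion orders of $T$ (type 1).

It remains to prove (ii), (iii), (iv) for $T'$ and $P'$. All of them use the structure of $\Phi_{ab}$ as a $T'$-module, where $T'$ acts by conjugation; $\Phi$ acts trivially.

**Lemma 10.1.** As $T'$-modules,
$$\Phi_{ab}\cong\mathbb Z[T']\otimes_{\mathbb Z[H']}N_{ab},\tag{9}$$
and the inclusion $N\hookrightarrow\Phi$ induces an isomorphism
$$N/[H,N]\xrightarrow{\ \cong\ }\Phi/[T,\Phi]. \tag{10}$$

*Proof.* By (F2), $\Phi_{ab}=\bigoplus_{t\in\Theta}(tNt^{-1})_{ab}$. For $g\in T$ and $t\in\Theta$ write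
$$gt=\varphi t'h,\qquad\varphi\in\Phi,\ t'\in\Theta,\ h\in H, \tag{11}$$
which is possible since $t'H\Phi=\Phi t'H$. Then $g(tnt^{-1})g^{-1}=\varphi\,t'(hnh^{-1})t'^{-1}\varphi^{-1}$, and $\varphi$ acts trivially on $\Phi_{ab}$. So $g$ maps the $t$-summand onto the $t'$-summand, and $T'$ permutes the summands as it permutes $T/H\Phi=T'/H'$.

Let $t_0\in\Theta\cap H\Phi$ and write $t_0=\varphi h$ with $\varphi\in\Phi$, $h\in H$. Then $t_0Nt_0^{-1}=\varphi N\varphi^{-1}$, and since $\varphi$ acts trivially, the $t_0$-summand is the isomorphic image of $N_{ab}$ under the map induced by $N\hookrightarrow\Phi$. Its stabilizer in $T'$ is $H'$, acting by conjugation. A module that is a direct sum of summands permuted transitively is induced from the stabilizer of one of them; this is (9). Taking coinvariants, $(\Phi_{ab})_{T'}=\Phi/[T,\Phi]$ is $(N_{ab})_{H'}=N/[H,N]$, by the map induced by inclusion. $\square$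

## 11. The relators stay independent

We prove (iv) for $P'$. The relators $r_1,\dots,r_m$ are independent in $R/[F,R]$, but for $P'$ they are considered modulo the larger group $[F,R']$, $R'=\ker(F\to T')$. To see that nothing is lost, we extend $T'$ centrally by the old relation group.

**Step 1: lifting $\Phi$.** Let $\hat G=F/[F,R]$, $Z=R/[F,R]$, which is central and free abelian on $r_1,\dots,r_m$, and $\nu:\hat G\to T$. Since $H$ is free, there is a homomorphism $\sigma:H\to\hat G$ with $\nu\sigma=\mathrm{id}$. Choose lifts $\tilde t\in\hat G$ of $t\in\Theta$. As $\Phi$ is the free product of the $tNt^{-1}$, there is a homomorphism $\Sigma:\Phi\to\hat G$ with $\Sigma(tnt^{-1})=\tilde t\sigma(n)\tilde t^{-1}$. Then $\nu\Sigma=\mathrm{id}$, so $\hat\Phi=\Sigma(\Phi)$ meets $Z=\ker\nu$ trivially.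

**Step 2: $\hat\Phi$ is normal in $\hat G$.** This is needed to divide by it. Let $g\in\hat G$, and write $\nu(g)t=\varphi t'h$ as in (11). Then $g\tilde t=\Sigma(\varphi)\tilde t'\sigma(h)z$ with $z\in Z$, since both sides have the same image under $\nu$. As $z$ is central,
$$g\,\tilde t\sigma(n)\tilde t^{-1}g^{-1}=\Sigma(\varphi)\,\tilde t'\sigma(hnh^{-1})\tilde t'^{-1}\,\Sigma(\varphi)^{-1}\in\hat\Phi.$$
So $g\hat\Phi g^{-1}\subseteq\hat\Phi$ for all $g$. Hence $\hat G/\hat\Phi$ is a central extension of $T'$ by $Z$, where $Z$ embeds by Step 1.

**Step 3: independence.** Suppose $\sum n_jr_j+n\hat r=0$ in $R'/[F,R']$. Since $R'/R=\Phi$, there is a map $R'/[F,R']\to\Phi/[T,\Phi]\cong N/[H,N]$ by (10); it sends the $r_j$ to $0$ and $\hat r$ to $r$, which has infinite order by (F1). So $n=0$. Next, $R'$ maps into the kernel $Z$ of $\hat G/\hat\Phi\to T'$, which is central, so $[F,R']$ maps to $1$. Hence $\sum n_jr_j=0$ in $Z$, and all $n_j=0$. This proves (iv) for $P'$.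

## 12. Torsion and centralizers in the quotient

We prove (ii) and (iii) for $T'$. Let $\Delta\le T'$ have prime order $\ell$, with preimage $\tilde\Delta\le T$:
$$1\to\Phi\to\tilde\Delta\to\Delta\to1.$$
The plan is to count conjugacy classes of order-$\ell$ subgroups of $\tilde\Delta$ by cohomology in two ways. Recall that $H^p(\mathbb Z/\ell;\mathbb F_\ell)\cong\mathbb F_\ell$ for all $p\ge0$. Since $\Phi$ is free, finite subgroups of $\tilde\Delta$ meet $\Phi$ trivially and have order $1$ or $\ell$.

**Step 1: cohomology counts subgroups of order $\ell$.** We claim that for $p\ge2$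
$$H^p(\tilde\Delta;\mathbb F_\ell)\cong\prod_{[J]}\mathbb F_\ell, \tag{12}$$
the product over $\tilde\Delta$-conjugacy classes of subgroups $J\le\tilde\Delta$ of order $\ell$. By Dicks–Dunwoody, *Groups acting on graphs*, Ch. IV.1 (also Cohen 1973, Scott 1974), a group with a free subgroup of finite index, of any rank, acts on a tree without inversions with finite stabilizers. So $\tilde\Delta$ acts on such a tree $\mathcal T$, with stabilizers of order $1$ or $\ell$. Let $C_0,C_1$ be the permutation modules on vertices and on edges (oriented invariantly), so $0\to C_1\to C_0\to\mathbb Z\to0$ is exact. Write $C_i=C_i^s\oplus C_i^f$, where $C_i^s$ is spanned by cells with nontrivial stabilizer and $C_i^f$ is free.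

For $|J|=\ell$ the fixed set $\mathrm{Fix}(J)$ is a nonempty subtree, and its cells have stabilizer exactly $J$. If an edge has stabilizer $J$, so do its end points. Thus the cells with nontrivial stabilizer form a subcomplex that is the disjoint union of the trees $\mathrm{Fix}(J)$, and $0\to C_1^s\to C_0^s\to M\to0$ is exact, with $M$ the permutation module on the set of all $J$. The inclusion of this sequence into the previous one gives a map of long exact sequences of $\mathrm{Ext}^*_{\mathbb Z\tilde\Delta}(-,\mathbb F_\ell)$. For $q\ge1$ the maps $\mathrm{Ext}^q(C_i,\mathbb F_\ell)\to\mathrm{Ext}^q(C_i^s,\mathbb F_\ell)$ are isomorphisms, since $C_i^f$ is free. For $p\ge2$ the five lemma, which involves only $\mathrm{Ext}^{p-1}$ and $\mathrm{Ext}^p$ of the $C_i$, gives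
$$H^p(\tilde\Delta;\mathbb F_\ell)=\mathrm{Ext}^p(\mathbb Z,\mathbb F_\ell)\cong\mathrm{Ext}^p(M,\mathbb F_\ell)=\prod_{[J]}H^p(N_{\tilde\Delta}(J);\mathbb F_\ell),$$
the last equality by Shapiro's lemma.

It remains to see that $N_{\tilde\Delta}(J)=J$. Here $\tilde\Delta=\Phi\rtimes J$, and if $n\in\Phi$ normalizes $J$, then $[n,j]\in\Phi\cap J=1$ for $j\in J$. So $N_{\tilde\Delta}(J)=J\times C_\Phi(J)$. Now $C_\Phi(J)\le C_T(J)$ is finite by (iii) for $T$, hence trivial, because $\Phi$ is torsion-free. This proves (12). The finiteness of centralizers matters: for $\mathbb Z\times\mathbb Z/\ell$, with its unique subgroup $J$ of order $\ell$, the normalizer is the whole group and $H^p\cong\mathbb F_\ell^2$ for $p\ge1$.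

**Step 2: the two-row sequence.** The second computation goes through $\Delta$ and $\Phi$. In the Lyndon–Hochschild–Serre spectral sequence $H^p(\Delta;H^q(\Phi;\mathbb F_\ell))\Rightarrow H^{p+q}(\tilde\Delta;\mathbb F_\ell)$ only the rows $q=0,1$ are nonzero, since $\Phi$ is free. The only differential is $d_2$ from row $1$ to row $0$. With $V=H^1(\Phi;\mathbb F_\ell)=\mathrm{Hom}(\Phi_{ab},\mathbb F_\ell)$ this gives the exact sequence
$$H^{p-2}(\Delta;V)\to H^p(\Delta;\mathbb F_\ell)\to H^p(\tilde\Delta;\mathbb F_\ell)\to H^{p-1}(\Delta;V)\to H^{p+1}(\Delta;\mathbb F_\ell)\to H^{p+1}(\tilde\Delta;\mathbb F_\ell). \tag{13}$$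

**Step 3: $\Delta$ is not conjugate into $H'$.** We show that $N_{T'}(\Delta)$ is finite and that $T$ has an element of order $\ell$. As $\Delta$ has prime order, $\Delta\cap gH'g^{-1}=1$ for all $g$, so $\Delta$ acts freely on $T'/H'$ and by (9) it permutes the summands of $\Phi_{ab}$ freely. Hence $\Phi_{ab}$ restricted to $\Delta$ is a direct sum of modules $\mathbb Z[\Delta]\otimes N_{ab}$, so $V$ is coinduced and $H^p(\Delta;V)=0$ for $p\ge1$. Then (13) with $p=3$ gives $H^3(\tilde\Delta;\mathbb F_\ell)\cong H^3(\Delta;\mathbb F_\ell)=\mathbb F_\ell$. By (12) there is exactly one class $[J]$; in particular $T$ has an element of order $\ell$.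

Let $\bar g\in N_{T'}(\Delta)$ with lift $g\in T$. Then $gJg^{-1}\le\tilde\Delta$, so $gJg^{-1}=\kappa J\kappa^{-1}$ with $\kappa\in\tilde\Delta$, and $\kappa^{-1}g\in N_T(J)$. Thus $N_{T'}(\Delta)$ is contained in the product of $\Delta$ and the image of $N_T(J)$. The group $N_T(J)$ is finite, because $C_T(J)$ is finite by (iii) and has finite index in it.

**Step 4: $\Delta$ is conjugate into $H'$.** Again we show that $N_{T'}(\Delta)$ is finite. By (F3) this happens only in type 1, with $\ell\mid k$. Then $T$ has no $\ell$-torsion, so by (12), $H^p(\tilde\Delta;\mathbb F_\ell)=0$ for $p\ge2$. Let $c$ be the number of cosets in $T'/H'$ fixed by $\Delta$. Here $N_{ab}=N\cong\mathbb Z$ with trivial action of $H'$, as $H$ is abelian. So by (9), $\Phi_{ab}\cong\mathbb Z[T'/H']$, and restricted to $\Delta$ it is a direct sum of free $\mathbb Z\Delta$-modules of rank one (orbits of size $\ell$) and $c$ copies of the trivial module $\mathbb Z$. Hence $V$ is the product of a coinduced module and $c$ copies of $\mathbb F_\ell$, and (13) with $p=3$ gives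
$$\prod_c\mathbb F_\ell\cong H^2(\Delta;V)\cong H^4(\Delta;\mathbb F_\ell)=\mathbb F_\ell .$$
So $c=1$. The normalizer $N_{T'}(\Delta)$ permutes the fixed cosets, so it fixes the unique one, $gH'$, and $N_{T'}(\Delta)\le gH'g^{-1}$ is finite.

**Step 5: (ii) and (iii).** By Steps 3 and 4 elements of prime order in $T'$ have finite centralizers. If $v\ne1$ has finite order, some power $v^j$ has prime order, and $C_{T'}(v)\le C_{T'}(v^j)$ is finite. This is (iii). If $\ell=2$, then $\Delta$ is not conjugate into $H'$ by (F3), and Step 3 gives an element of order $2$ in $T$, contradicting (ii) for $T$. So (ii) holds for $T'$.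

Thus each single filling leads to a presentation in $\mathcal C$, which also justifies continuing with $x_2$ in type 2. This completes the proof of Proposition 7.3. $\square$

## 13. The limit of the presentations

*Proof of Proposition 4.1.* Let $S_1,S_2,\dots$ be an effective list of all finite subsets of $F$, and $P_0=\langle x_1,x_2\mid\ \rangle\in\mathcal C$. Given $P_{n-1}\in\mathcal C$ with group $T_{n-1}$, search for $P_n\in\mathcal C$ that extends $P_{n-1}$ by finitely many relators, with group $T_n$, such that

1. (α) every word of length $\le n$ that is trivial in $T_n$ is trivial in $T_{n-1}$;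
2. (β) $S_n$ generates in $T_n$ a finite subgroup or all of $T_n$.

**Step 1: the search is effective and succeeds.** By Lemma 7.2 we can enumerate the candidates in $\mathcal C$. By (H1) the word problem is uniformly decidable for members of $\mathcal C$, so (α) is decidable and (β) semi-decidable. A suitable $P_n$ exists by Proposition 7.3, applied to the image $S$ of $S_n$ and to the set $S_0$ of elements of $T_{n-1}$ represented by words of length $\le n$. So $(P_n)$ is computable. Let $R_n=\ker(F\to T_n)$, $R=\bigcup_nR_n$, $T=F/R$, and let $r_1,r_2,\dots$ be the computable list of all relators.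

**Step 2: (T1).** A word of length $\le n$ is trivial in $T$ if and only if it is trivial in $T_n$: if it is trivial in $T$, it is trivial in some $T_m$ with $m>n$, and by (α) for the indices $m,m-1,\dots,n+1$ it is trivial in $T_n$. So the word problem of $T$ is decidable.

**Step 3: (T2).** A finitely generated subgroup of $T$ is the image of some $\langle S_n\rangle$. By (β) it is finite or everything already in $T_n$, hence also in $T$.

**Step 4: (T3), and the list is infinite.** Suppose $T$ is finitely presented. Then $R$ is the normal closure of a finite set, which lies in some $R_n$, so $T=T_n$. But $T_n$ has an element $g$ of infinite order, and (T2) gives $\langle g\rangle=T_n$, contradicting Lemma 7.1. So $T$ is not finitely presented; hence $T$ is infinite and the list $(r_j)$ is infinite. An element $g\in T$ of infinite order would give $T=\langle g\rangle\cong\mathbb Z$ by (T2), which is finitely presented, a contradiction. So $T$ is torsion.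

**Step 5: (T4).** The $r_j$ generate $R/[F,R]$ because $R$ is their normal closure. If $\sum n_jr_j=0$ in $R/[F,R]$, then, since $[F,R]=\bigcup_n[F,R_n]$, the relation holds in $R_n/[F,R_n]$ for some $n$ so large that all $r_j$ involved are relators of $P_n$. By (iv) for $P_n$, all $n_j=0$. $\square$

With Proposition 4.1 the argument of Section 6 is complete: $G_K$ is $2$-generated, each of its fixed rational subsets is decidable, its RSMP is Turing equivalent to $K$, and by (6) $K$ many-one reduces to membership in cyclic submonoids. This proves Theorem 2, and, with $K$ undecidable (for example the halting problem), Theorem 1. $\blacksquare$
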